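# An Euler class divisible by $p$ and the parity of reduced standard modules

Throughout, $k$ is an algebraically closed field of characteristic $p$, and $G$ is a simply connected semisimple algebraic group over $k$ with Coxeter number $h<p$. Modules are finite-dimensional and rational, and are regarded as complexes in degree $0$. The shift is $(M[i])^j=M^{i+j}$, so $\operatorname{Hom}_{D^b}(M,N[n])=\operatorname{Ext}^n_G(M,N)$ for modules $M,N$.

## 1. Alcoves, regular weights and length

Let $X$ be the weight lattice, $X^+$ the dominant weights, $\rho$ the half-sum of the positive roots, and $W_{\mathrm f}$ the finite Weyl group. The affine Weyl group $W_p$ is generated by the reflections $s_{\alpha,np}$ ($\alpha$ a root, $n\in\mathbb Z$). It acts on $X$ by the dot action $w\cdot\lambda=w(\lambda+\rho)-\rho$.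

**Definition (regular weights and length).** Put
$$C^-_{\mathbb Z}=\{\lambda\in X:\ -p<(\lambda+\rho,\alpha^\vee)<0\ \text{for all positive roots }\alpha\}.$$
The set $X^+_{\rm reg}$ consists of the dominant weights $\lambda=x\cdot\lambda^-$ with $x\in W_p$ and $\lambda^-\in C^-_{\mathbb Z}$; here $x$ and $\lambda^-$ are determined by $\lambda$. The length of $\lambda$ is $l(\lambda)=l(x)$, the Coxeter length of $x$. Equivalently, it is the number of reflection hyperplanes that separate the alcove of $\lambda$ from the antidominant one.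

**Example.** Let $G=SL_2$ and $p\ge3$, so that $X=\mathbb Z$ and $\rho=1$. Then $C^-_{\mathbb Z}=\{-p,\dots,-2\}$, and $\lambda\ge0$ is regular iff $p\nmid\lambda+1$. Write $\lambda=\lambda_0+pj$ with $0\le\lambda_0\le p-2$. The walls between $\lambda$ and $C^-_{\mathbb Z}$ sit at $\lambda+1=0,p,\dots,jp$, so $l(\lambda)=j+1$. For $p=3$, the weight $9$ is regular of length $4$.

## 2. Standard modules and reductions of quantum simple modules

For $\lambda\in X^+$ let $\Delta(\lambda)$, $\nabla(\lambda)$, $L(\lambda)$ be the standard (Weyl), costandard and simple modules. The basic vanishing theorem is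
$$\operatorname{Ext}^n_G(\Delta(\mu'),\nabla(\mu))\cong\begin{cases}k& n=0,\ \mu=\mu',\\ 0&\text{otherwise.}\end{cases}\tag{1}$$
The classes $[\Delta(\mu)]$ form a basis of the Grothendieck group. Since both sides of the next formula are additive in $M$ and agree for $M=\Delta(\mu')$ by (1),
$$\text{the coefficient of }[\Delta(\mu)]\text{ in }[M]\ =\ \sum_n(-1)^n\dim\operatorname{Ext}^n_G(M,\nabla(\mu)).\tag{2}$$
There is a contravariant duality $\tau$ on $G$-modules that fixes the simple modules, and $\tau\nabla(\mu)=\Delta(\mu)$.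

Let $(\mathcal O,K,k)$ be a $p$-modular system: $\mathcal O$ is a complete discrete valuation ring with maximal ideal $(\varpi)$, fraction field $K$ and residue field $k$, and $K$ contains a primitive $p$th root of unity $\zeta$ (which maps to $1$ in $k$). Let $\tilde U_\zeta$ be Lusztig's divided-power $\mathcal O$-form of the quantum enveloping algebra of the type of $G$, specialized at $\zeta$, and $U_\zeta=\tilde U_\zeta\otimes_{\mathcal O}K$. The algebra $\tilde U_\zeta\otimes_{\mathcal O}k$ maps onto the distribution algebra of $G$, compatibly with weights. Let $L_\zeta(\lambda)$ be the irreducible type-1 $U_\zeta$-module of highest weight $\lambda\in X^+$, with highest weight vector $v^+$.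

**Definition (reduced standard and costandard modules).** An admissible lattice in $L_\zeta(\lambda)$ is a $\tilde U_\zeta$-stable $\mathcal O$-lattice $\tilde L$ of full rank; then $\tilde L/\varpi\tilde L$ is a rational $G$-module. Let $\tilde L^{\min}(\lambda)=\tilde U_\zeta v^+$, and let $\tilde L^{\max}(\lambda)$ be the largest admissible lattice whose $\lambda$-weight space is $\mathcal Ov^+$; equivalently, it is the dual of $\tilde L^{\min}(\lambda)$ under the contravariant form. Put
$$\Delta^{\rm red}(\lambda)=\tilde L^{\min}(\lambda)/\varpi\tilde L^{\min}(\lambda),\qquad \nabla_{\rm red}(\lambda)=\tilde L^{\max}(\lambda)/\varpi\tilde L^{\max}(\lambda).$$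

These modules were defined by Lusztig. One has $\Delta(\lambda)\twoheadrightarrow\Delta^{\rm red}(\lambda)$ and $\nabla_{\rm red}(\lambda)\hookrightarrow\nabla(\lambda)$, and both have the character of $L_\zeta(\lambda)$. The contravariant form pairs the two lattices perfectly, so $\tau\Delta^{\rm red}(\lambda)=\nabla_{\rm red}(\lambda)$.

**Example.** Take $SL_2$, $p=3$, $\lambda=9$. The integral Weyl lattice of highest weight $\lambda$ has a basis $v_a=f^{(a)}v_0$ ($0\le a\le\lambda$), with
$$f^{(b)}v_a=\begin{bmatrix}a+b\\ a\end{bmatrix}_\zeta v_{a+b},\qquad e^{(b)}v_a=\begin{bmatrix}\lambda-a+b\\ \lambda-a\end{bmatrix}_\zeta v_{a-b}.$$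
The quantum Lucas theorem says $\begin{bmatrix}m\\ n\end{bmatrix}_\zeta=\begin{bmatrix}m_0\\ n_0\end{bmatrix}_\zeta\binom{m_1}{n_1}$ for $m=m_0+pm_1$, $n=n_0+pn_1$ with $0\le m_0,n_0<p$; in particular it is $0$ if $m_0<n_0$. Hence for $\lambda=9$ the span $S$ of the $v_a$ with $3\nmid a$ is stable: if $3\nmid a$, the coefficient of $f^{(b)}v_a$ vanishes when $3\mid a+b$, and that of $e^{(b)}v_a$ vanishes when $3\mid a-b$. The quotient has rank $4$ and is generated by $v_0$. By Lusztig's tensor product theorem $\dim L_\zeta(9)=1\cdot4$, so the quotient is $\tilde L^{\min}(9)=\mathcal O\{v_0,v_3,v_6,v_9\}$, with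
$$f^{(3)}:\ v_0\mapsto v_3,\quad v_3\mapsto2v_6,\quad v_6\mapsto3v_9,\qquad e^{(3)}:\ v_9\mapsto v_6,\quad v_6\mapsto2v_3,\quad v_3\mapsto3v_0 .$$
Modulo $\varpi$ the span of $v_3,v_6$ is a submodule (also $f^{(6)}v_3=3v_9$ and $e^{(6)}v_6=3v_0$ vanish). So $\Delta^{\rm red}(9)$ has head $L(9)$ and a submodule with weights $\pm3$. The contravariant form has $(v_a,v_a)=\begin{bmatrix}9\\ a\end{bmatrix}_\zeta=1,3,3,1$, so $\tilde L^{\max}(9)=\mathcal O\{v_0,\tfrac13v_3,\tfrac13v_6,v_9\}$. In $\nabla_{\rm red}(9)$ it is $v_0,v_9$ that span a submodule.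

## 3. Parity classes, the conjecture, and its failure

**Definition (parity classes).** Let $D^b=D^b(G\text{-mod})$. Then $\mathcal E^L$ is the full subcategory of those $M$ such that, for all $\mu\in X^+_{\rm reg}$ and $n\in\mathbb Z$,
$$\operatorname{Hom}_{D^b}(M,\nabla(\mu)[n])\ne0\ \Rightarrow\ n\equiv l(\mu)\pmod2,$$
and $\mathcal E^R$ is the full subcategory of those $M$ such that, for all such $\mu,n$,
$$\operatorname{Hom}_{D^b}(\Delta(\mu),M[n])\ne0\ \Rightarrow\ n\equiv l(\mu)\pmod2 .$$

**Example.** By (1), $\operatorname{Hom}(\Delta(\lambda)[i],\nabla(\mu)[n])=\operatorname{Ext}^{n-i}_G(\Delta(\lambda),\nabla(\mu))$ is nonzero only for $\mu=\lambda$, $n=i$. So $\Delta(\lambda)[i]\in\mathcal E^L$ iff $i\equiv l(\lambda)$, and $\Delta(\lambda)\oplus\Delta(\lambda)[1]$ is never in $\mathcal E^L$. Informally, $\mathcal E^L$ consists of objects "filtered" by $\Delta(\mu)[i]$ with $i\equiv l(\mu)$.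

The paper *Reduced standard modules, filtrations, and cohomology* poses the following.

**Conjecture.** For $\lambda\in X^+_{\rm reg}$, $\Delta^{\rm red}(\lambda)[-l(\lambda)]\in\mathcal E^L$ and $\nabla_{\rm red}(\lambda)[-l(\lambda)]\in\mathcal E^R$.

In plain words, the first half asks whether
$$\operatorname{Ext}^m_G(\Delta^{\rm red}(\lambda),\nabla(\mu))\ne0\ \Longrightarrow\ m\equiv l(\lambda)+l(\mu)\pmod2 .\tag{3}$$
In particular, for a fixed pair $(\lambda,\mu)$, all nonzero Ext groups should sit in degrees of one parity. The conjecture is false. To say where, fix some combinatorial data. The integers $l,\alpha$ below have nothing to do with lengths or roots; the length function always carries an argument.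

**Hypothesis (H).** $q,l,\alpha,\beta,i$ are positive integers with
$$i=ql-q\alpha-(l-1)\beta,\qquad 2\le\alpha\le l-1,\qquad\beta\le q-1,\qquad i\le q-2 .$$
Put $r=2ql$ and $N_0=2(ql+q+l)$. Let $C=C(q,l,\alpha,\beta,i)$ be the number of $q\times l$ $(0,1)$-matrices with all row sums $\alpha$, with sum $q-\beta$ in each of the first $l-1$ columns, and with sum $q-i$ in the last column.

**Theorem 1.** Assume (H). Let $p$ be a prime dividing $C$, let $N_0\le N<p$, and let $G=SL_N$ over an algebraically closed field $k$ of characteristic $p$ (so $p>h=N$). There are $\lambda,\mu\in X^+_{\rm reg}$ with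
$$\operatorname{Ext}^2_G(\Delta^{\rm red}(\lambda),\nabla(\mu))\cong k,\qquad\operatorname{Ext}^{2r+1}_G(\Delta^{\rm red}(\lambda),\nabla(\mu))\cong k .$$

**Corollary 2.** In this situation $\Delta^{\rm red}(\lambda)[-l(\lambda)]\notin\mathcal E^L$ and $\nabla_{\rm red}(\lambda)[-l(\lambda)]\notin\mathcal E^R$.

*Proof.* $\operatorname{Hom}(\Delta^{\rm red}(\lambda)[-l(\lambda)],\nabla(\mu)[n])=\operatorname{Ext}^{n+l(\lambda)}_G(\Delta^{\rm red}(\lambda),\nabla(\mu))$ is nonzero for $n=2-l(\lambda)$ and $n=2r+1-l(\lambda)$, which have opposite parities. For the second claim, apply $\tau$: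
$$\operatorname{Ext}^n_G(\Delta(\mu),\nabla_{\rm red}(\lambda))\cong\operatorname{Ext}^n_G(\Delta^{\rm red}(\lambda),\nabla(\mu)),$$
so $\operatorname{Hom}(\Delta(\mu),\nabla_{\rm red}(\lambda)[-l(\lambda)][n])\neq0$ for $n=l(\lambda)+2$ and $n=l(\lambda)+2r+1$. $\square$

**Corollary 3.**

1. (a) $(q,l,\alpha,\beta,i)=(6,6,2,4,4)$: $N_0=96$ and $C=67950=2\cdot3^2\cdot5^2\cdot151$. The conjecture fails (both halves) for $p=151$, $SL_N$, $96\le N\le150$.
2. (b) $(6,6,3,3,3)$: $N_0=96$ and $C=297200=2^4\cdot5^2\cdot743$. The conjecture fails (both halves) for $p=743$, $SL_N$, $96\le N\le742$.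
3. (c) $(3m,4,2,2m-1,3)$ with $m\ge2$: $N_0=30m+8$. The conjecture fails (both halves) for $SL_N$ whenever $p$ is a prime dividing $9m^2-5$ and $30m+8\le N<p$.
4. (d) For every $R>0$ there are infinitely many primes $p$ for which there is an $N$ with $p>RN$ such that both halves of the conjecture fail for $SL_N$ in characteristic $p$.

So no hypothesis $p>R\,h$ with a constant $R$ rescues the conjecture. For instance, for $SL_{96}$ and $p=151$ (here $r=72$) some pair has nonzero $\operatorname{Ext}^2$ and nonzero $\operatorname{Ext}^{145}$.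

## 4. The group $SL_2$, by hand

Let $G=SL_2$, $\lambda=\lambda_0+pj$ with $0\le\lambda_0\le p-2$. If $j=0$, then $\Delta^{\rm red}(\lambda)=\Delta(\lambda)$, because $\dim L_\zeta(\lambda)=\lambda_0+1$. If $j\ge1$, let $\lambda'=pj-2-\lambda_0=p(j-1)+(p-2-\lambda_0)$ be the reflection of $\lambda$ in the wall just below it; $l(\lambda')=l(\lambda)-1$. We claim there is an exact sequence
$$0\to\Delta^{\rm red}(\lambda')\to\Delta(\lambda)\to\Delta^{\rm red}(\lambda)\to0 .\tag{4}$$

Use the lattice $\mathcal O\{v_0,\dots,v_\lambda\}$ of Section 2, write $a_0$ for the residue of $a$ modulo $p$ in $\{0,\dots,p-1\}$, and let $S$ be the span of the $v_a$ with $a_0>\lambda_0$.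

The lattice $S$ is stable. Let $a_0>\lambda_0$. If $(a+b)_0\le\lambda_0$, then $(a+b)_0<a_0$, and the coefficient $\begin{bmatrix}a+b\\ a\end{bmatrix}_\zeta$ of $f^{(b)}v_a$ is $0$. If $(a-b)_0\le\lambda_0$, then $\lambda-a+b$ has residue $\lambda_0-(a-b)_0$, while $\lambda-a$ has residue $p+\lambda_0-a_0$, which is larger; so the coefficient $\begin{bmatrix}\lambda-a+b\\ \lambda-a\end{bmatrix}_\zeta$ of $e^{(b)}v_a$ is $0$.

The lattice $S$ is generated by $v_{\lambda_0+1}$, of weight $\lambda-2(\lambda_0+1)=\lambda'$: for $a_0\ge\lambda_0+1$ we have $f^{(a-\lambda_0-1)}v_{\lambda_0+1}=\begin{bmatrix}a_0\\ \lambda_0+1\end{bmatrix}_\zeta v_a$, and this coefficient reduces to $\binom{a_0}{\lambda_0+1}\ne0$ in $k$, so it is a unit. Since $v_{\lambda_0+1}$ has the highest weight in $S$, it is a highest weight vector. The rank of $S$ is $(p-1-\lambda_0)j=\dim L_\zeta(\lambda')$, so $S=\tilde L^{\min}(\lambda')$. The quotient by $S$ is torsion-free, generated by $v_0$, of rank $(\lambda_0+1)(j+1)=\dim L_\zeta(\lambda)$, so it is $\tilde L^{\min}(\lambda)$.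 Reduction modulo $\varpi$ gives (4).

Put $\lambda^{(0)}=\lambda$, $\lambda^{(n+1)}=(\lambda^{(n)})'$ for $n<j$. Then $\operatorname{Ext}^n_G(\Delta^{\rm red}(\lambda),\nabla(\mu))$ is $k$ if $0\le n\le j$ and $\mu=\lambda^{(n)}$, and $0$ otherwise. The proof is by induction on $j$; the case $j=0$ is (1). For $j\ge1$, (4) and (1) give $\operatorname{Ext}^n(\Delta^{\rm red}(\lambda),\nabla(\mu))\cong\operatorname{Ext}^{n-1}(\Delta^{\rm red}(\lambda'),\nabla(\mu))$ for $n\ge2$, and an exact sequence
$$0\to\operatorname{Hom}(\Delta^{\rm red}(\lambda),\nabla(\mu))\to\operatorname{Hom}(\Delta(\lambda),\nabla(\mu))\to\operatorname{Hom}(\Delta^{\rm red}(\lambda'),\nabla(\mu))\to\operatorname{Ext}^1(\Delta^{\rm red}(\lambda),\nabla(\mu))\to0 .$$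
Its second term is nonzero only for $\mu=\lambda$, its third only for $\mu=\lambda'\ne\lambda$. This gives the claim. Since $l(\lambda^{(n)})=l(\lambda)-n$, condition (3) holds, and the conjecture is true for $SL_2$.

## 5. What characters determine: alternating sums

The $SL_2$ argument resolves $\Delta^{\rm red}(\lambda)$ by standard modules, using that the kernel in (4) is again of the form $\Delta^{\rm red}$. For a general group the first thing to try is the character, since $\Delta^{\rm red}(\lambda)$ has the character of $L_\zeta(\lambda)$, and these are known. We quote three facts.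

**(I4) Quantum characters** (Kazhdan–Lusztig, JAMS 1993–94; Lusztig; Kashiwara–Tanisaki, Duke 1995; type $A$). Let $\ell>h$ be a prime and $\zeta$ a primitive $\ell$-th root of unity in a field of characteristic $0$. For $x\cdot\lambda^-$ dominant and regular,
$$\operatorname{ch}L_\zeta(x\cdot\lambda^-)=\sum_y(-1)^{l(x)-l(y)}P_{y,x}(1)\,\chi(y\cdot\lambda^-),$$
where $y$ runs over the $y\in W_\ell$ with $y\cdot\lambda^-\in X^+$, the $P_{y,x}$ are Kazhdan–Lusztig polynomials, and $\chi(\nu)$ is the Weyl character.

**(I5)** (Andersen–Jantzen–Soergel, Astérisque 220). For all sufficiently large primes $\ell$ and every $\ell$-regular restricted weight $\lambda_0$, the simple module $L_\ell(\lambda_0)$ in characteristic $\ell$ has the same character as $L_\zeta(\lambda_0)$, $\zeta$ of order $\ell$.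

**(I6)** The tensor product theorems of Steinberg and Lusztig: for $\lambda_0$ restricted and $\lambda_1$ dominant,
$$\operatorname{ch}L_\ell(\lambda_0+\ell\lambda_1)=\operatorname{ch}L_\ell(\lambda_0)\,(\operatorname{ch}L_\ell(\lambda_1))^{[\ell]},\qquad\operatorname{ch}L_\zeta(\lambda_0+\ell\lambda_1)=\operatorname{ch}L_\zeta(\lambda_0)\,\chi(\lambda_1)^{[\ell]},$$
where $[\ell]$ means $e^\nu\mapsto e^{\ell\nu}$.

By (2) and (I4), for $\lambda=x\cdot\lambda^-$ and $\mu=y\cdot\lambda^-$,
$$\sum_n(-1)^n\dim\operatorname{Ext}^n_G(\Delta^{\rm red}(\lambda),\nabla(\mu))=(-1)^{l(\lambda)-l(\mu)}P_{y,x}(1).$$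
The sign is the one that (3) predicts, and here the argument stops. If $\dim\operatorname{Ext}^1$ and $\dim\operatorname{Ext}^2$ both grow by one, the left side does not move. A counterexample must be such a cancelling pair of classes, invisible to characters. Invisibility will even be useful: we shall find a simple module that acquires such a pair while its character stays "quantum" at the places that matter, and conclude that $\Delta^{\rm red}$ acquires the same pair.

For this we compare characters at $p$ and at a huge prime $p'$. Let $G=SL_N$ from now on, so $h=N$. Let $W_{\rm ext}=W_{\mathrm f}\ltimes X$, with translations $t_\lambda$, and let $w_\lambda$ be the element of minimal length in $W_{\mathrm f}t_\lambda$. For a prime $\ell>N$ let $w\bullet_\ell$ be the dot action of $W_{\rm ext}$ in which $X$ acts through $\ell X$. Then $\mu_\lambda:=w_\lambda\bullet_\ell0$ is dominant and $\ell$-regular.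

**Example.** For $SL_2$, $t_\lambda\bullet_\ell0=\ell\lambda$ and $st_\lambda\bullet_\ell0=-\ell\lambda-2$. So $\mu_\lambda=\ell\lambda$ if $\lambda\ge0$, and $\mu_\lambda=\ell|\lambda|-2$ if $\lambda<0$.

**Lemma 4.** Let $p>N$ and $\zeta$ of order $p$. For fixed $\lambda,\lambda'\in X$ and all primes $p'\gg0$, the coefficient of $\chi(w_{\lambda'}\bullet_p0)$ in $\operatorname{ch}L_\zeta(w_\lambda\bullet_p0)$ equals the coefficient of $\chi(w_{\lambda'}\bullet_{p'}0)$ in $\operatorname{ch}L_{p'}(w_\lambda\bullet_{p'}0)$.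

*Proof.* **Step 1: from order $p$ to order $p'$.** For a prime $\ell>N$ the weight $w_\lambda\bullet_\ell0$ lies in the alcove $w_\lambda\bullet_\ell C_\ell^+$, where $C^+_\ell$ is the lowest dominant alcove, and scaling about $-\rho$ identifies the alcove geometries for $p$ and $p'$. The weights $w_\lambda\bullet_\ell0$ and $w_{\lambda'}\bullet_\ell0$ are $W_\ell$-linked iff $\lambda-\lambda'$ is in the root lattice. Indeed, if it is, then $w_{\lambda'}w_\lambda^{-1}$ lies in $W_{\mathrm f}\ltimes(\text{root lattice})$. Conversely, linked weights differ by an element of the root lattice, and $w_\lambda\bullet_\ell0\equiv\ell\lambda$ modulo the root lattice, whose index $N$ in $X$ is prime to $\ell$. If the weights are not linked, both coefficients vanish. If they are linked, the coefficient in (I4) depends only on the two alcoves. So the first coefficient equals that of $\chi(w_{\lambda'}\bullet_{p'}0)$ in $\operatorname{ch}L_{\zeta'}(w_\lambda\bullet_{p'}0)$, with $\zeta'$ of order $p'$.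

**Step 2: from $\zeta'$ to characteristic $p'$.** Put $\sigma=w_\lambda\bullet_{p'}0$; we show $\operatorname{ch}L_{\zeta'}(\sigma)=\operatorname{ch}L_{p'}(\sigma)$ for $p'\gg0$. Write $w_\lambda=vt_\lambda$, $v\in W_{\mathrm f}$, so $\sigma=p'v\lambda+(v\rho-\rho)$. Let $p'$ exceed all $|(v\rho-\rho,\alpha^\vee)|$, $\alpha$ simple. Then $\sigma=\sigma_0+p'\sigma_1$ with $\sigma_0$ restricted, where $(\sigma_1,\alpha^\vee)$ is $(v\lambda,\alpha^\vee)$ or $(v\lambda,\alpha^\vee)-1$ according as $(v\rho-\rho,\alpha^\vee)\ge0$ or $<0$. So $\sigma_1$ does not depend on $p'$. It is dominant, because $\sigma$ is dominant and $(\sigma_0,\alpha^\vee)<p'$. As $(\sigma+\rho,\gamma^\vee)\equiv(\sigma_0+\rho,\gamma^\vee)$ modulo $p'$ for all roots $\gamma$, $\sigma_0$ is $p'$-regular. For $p'$ large, $\sigma_1$ lies in the closure of the lowest alcove, so $\operatorname{ch}L_{p'}(\sigma_1)=\chi(\sigma_1)$. Now (I5) for $\sigma_0$ and (I6) give the claim. $\square$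

## 6. Mixed perverse sheaves on the affine Grassmannian

Let $G^\vee=PGL_N(\mathbb C)$ and $\mathrm{Gr}=G^\vee(\!(t)\!)/G^\vee[\![t]\!]$. Fix a Borel subgroup $B\subset G^\vee$ and the Iwahori subgroup $I=\mathrm{ev}_{t=0}^{-1}(B)\subset G^\vee[\![t]\!]$. The $I$-orbits $\mathrm{Gr}_\lambda$ are labelled by $\lambda\in X$; they are affine spaces, of dimension $d_\lambda$, and the labelling is independent of the coefficients. Let $\mathbb F$ be an algebraically closed field of characteristic $\ell>N$; sheaves have coefficients in $\mathbb F$ and are constructible along the strata $\mathrm{Gr}_\lambda$.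

**Definition (parity complexes).** Let $Y$ be a locally closed union of strata. A complex on $Y$ is even if its restriction and its corestriction to each stratum are direct sums of $\mathbb F[s]$ with $s$ even; it is odd if its shift by $[1]$ is even. A parity complex is a direct sum of an even and an odd one. They form the additive category $\mathrm{Par}(Y,\mathbb F)$.

**Example.** On $\mathbb P^1=\mathbb A^1\sqcup\mathrm{pt}$, with $j:\mathbb A^1\hookrightarrow\mathbb P^1$, the complexes $\mathbb F_{\mathbb P^1}[s]$ and $\mathbb F_{\rm pt}[s]$ are parity complexes. The complex $j_*\mathbb F$ is not: its stalk at the point is $H^*(\mathbb C^\times)$, in degrees $0$ and $1$, and it is indecomposable.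

**(I3)** (Juteau–Mautner–Williamson, JAMS 27 (2014)). For every $\lambda$ and $\mathbb F$ there is a unique indecomposable parity complex $\mathcal E_\lambda$ supported on $\overline{\mathrm{Gr}_\lambda}$ with $\mathcal E_\lambda|_{\mathrm{Gr}_\lambda}=\mathbb F[d_\lambda]$. Restrictions of indecomposable parity complexes to open unions of strata are indecomposable or $0$, and the uniqueness statement also holds there.

**(I1) Mixed category** (Achar–Riche, *Modular perverse sheaves on flag varieties II: Koszul duality and formality*, Duke Math. J. 165 (2016)). Put $D^{mix}(Y)=K^b(\mathrm{Par}(Y,\mathbb F))$. Here $\{1\}$ is the internal shift of parity complexes, $[1]$ is the shift of $K^b$, and $\langle1\rangle=\{-1\}[1]$. There are recollement functors for open and closed unions of strata; $j^*$ ($j$ open) and $\iota_*$ ($\iota$ closed) are induced by the ordinary functors on parity complexes. The perverse t-structure is glued from the strata; on a stratum of dimension $d$ its heart is generated by the $\mathbb F\{d\}\langle n\rangle$,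 $n\in\mathbb Z$. With $\iota_\lambda$ the inclusion of $\mathrm{Gr}_\lambda$, one has $\Delta^{mix}_\lambda=\iota_{\lambda!}\mathbb F\{d_\lambda\}$, $\nabla^{mix}_\lambda=\iota_{\lambda*}\mathbb F\{d_\lambda\}$ and simple objects $\mathrm{IC}^{mix}_\lambda\langle n\rangle$, and $D^{mix}(\mathrm{Gr})\simeq D^b(\mathrm{Perv}^{mix})$.

As in any glued t-structure, $\mathrm{IC}^{mix}_\lambda$ is characterized on $\overline{\mathrm{Gr}_\lambda}$ by being $\mathbb F\{d_\lambda\}$ on $\mathrm{Gr}_\lambda$, with restrictions in perverse degrees $\le-1$ and corestrictions in perverse degrees $\ge1$ on the other strata. For a closed stratum $\iota$ with open complement $j$ one has $\iota^*j_{!*}={}^p\tau_{\le-1}\iota^*j_*$ on perverse objects.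

**(I2)** (the graded Finkelberg–Mirković conjecture; Achar–Riche, *Reductive groups, the loop Grassmannian, and the Springer resolution*, Invent. Math. 214 (2018)). For $\ell>h$ there is an exact functor $Q:\mathrm{Perv}^{mix}_{(I)}(\mathrm{Gr},\mathbb F)\to\mathrm{Rep}_\varnothing(G_{\mathbb F})$ to the extended principal block (a union of blocks), with $Q\circ\langle1\rangle\cong Q$. It sends $\Delta^{mix}_\lambda,\nabla^{mix}_\lambda,\mathrm{IC}^{mix}_\lambda$ to $\Delta(\mu_\lambda),\nabla(\mu_\lambda),L(\mu_\lambda)$, and $\bigoplus_m\operatorname{Ext}^n(A,B\langle m\rangle)\cong\operatorname{Ext}^n_G(QA,QB)$. The $\mu_\lambda$ are all the dominant weights in $W_{\rm ext}\bullet_\ell0$.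

By adjunction, for all labels $\kappa,\kappa'$,
$$\operatorname{Ext}^n_G(L(\mu_{\kappa'}),\nabla(\mu_\kappa))\cong\bigoplus_m\operatorname{Hom}\big(\iota_\kappa^*\mathrm{IC}^{mix}_{\kappa'},\ \mathbb F\{d_\kappa\}\langle m\rangle[n]\big).\tag{5}$$
In particular these groups vanish unless $\mathrm{Gr}_\kappa\subset\overline{\mathrm{Gr}_{\kappa'}}$.

**One stratum.** On a stratum of dimension $d$, parity complexes are sums of $\mathbb F[s]$, and there are no nonzero maps $\mathbb F[s]\to\mathbb F[s']$ for $s\ne s'$, because the stratum is an affine space. So every object of the mixed category is a direct sum of objects $\mathbb F\{s\}[n]$, and $\operatorname{Hom}(\mathbb F\{s\},\mathbb F\{s'\}[n])$ is $\mathbb F$ if $s=s'$ and $n=0$, and $0$ otherwise. Since $\{1\}=\langle-1\rangle[1]$,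
$$\mathbb F\{s\}[a]=\mathbb F\{d\}\langle d-s\rangle[a+s-d]\quad\text{lies in perverse degree }d-s-a .\tag{6}$$
Since $\mathbb F\{d\}\langle m\rangle[n]=\mathbb F\{d-m\}[m+n]$,
$$\operatorname{Hom}(\mathbb F\{s\},\mathbb F\{d\}\langle m\rangle[n])\ne0\iff m=-n,\ s=d+n ,\tag{7}$$
and then it is one-dimensional.

**Lemma 5.** Let $\iota:\mathrm{Gr}_u\hookrightarrow Y'$ be a closed stratum in a locally closed union of strata, and $\mathcal E$ a parity complex on $Y'$. Then the mixed $\iota^*\mathcal E$ and $\iota^!\mathcal E$ are the ordinary ones, regarded as objects of $\mathrm{Par}(\mathrm{Gr}_u)$, with the ordinary adjunction morphisms.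

*Proof.* The ordinary $\iota^*\mathcal E$ is a sum of $\mathbb F[s]$'s, its image under $\iota_*$ is a parity complex, and the ordinary unit $\mathcal E\to\iota_*\iota^*\mathcal E$ is a morphism in $\mathrm{Par}(Y')$. It induces maps
$$\operatorname{Hom}_{D^{mix}}(\iota^*\mathcal E,\mathbb F\{s\}[n])\to\operatorname{Hom}_{D^{mix}}(\mathcal E,\iota_*\mathbb F\{s\}[n]).$$
For $n\ne0$ both sides vanish, being Homs in $K^b$ between objects of the additive category placed in different degrees. For $n=0$ the map is the ordinary adjunction isomorphism. All objects on $\mathrm{Gr}_u$ are sums of $\mathbb F\{s\}[n]$, so the ordinary $\iota^*\mathcal E$ has the universal property of the mixed one. The case of $\iota^!$ is dual. $\square$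

**Example.** For $N=2$ take $\overline{\mathrm{Gr}_w}=\mathbb P^1=\mathbb A^1\sqcup\mathrm{pt}$, with $\mu_w=\ell$ and $\mu_x=\ell-2$. The parity complex $\mathcal E=\mathbb F_{\mathbb P^1}\{1\}$ has $\iota^*\mathcal E=\mathbb F\{1\}$ and $\iota^!\mathcal E=\mathbb F\{-1\}$ at the point, in perverse degrees $-1$ and $1$ by (6). Hence $\mathrm{IC}^{mix}_w=\mathcal E$. By (5) and (7), $\operatorname{Ext}^n_G(L(\ell),\nabla(\ell-2))$ is one-dimensional for $n=1$ and $0$ otherwise, in agreement with Section 4.

## 7. Comparing $\Delta^{\rm red}$ with $L$ near a stratum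

Fix labels $w\ne x$ with $\mathrm{Gr}_x\subset\overline{\mathrm{Gr}_w}$. Let $Y$ be the union of the strata $\mathrm{Gr}_u\subset\overline{\mathrm{Gr}_w}$ with $\mathrm{Gr}_x\subset\overline{\mathrm{Gr}_u}$. It is open in $\overline{\mathrm{Gr}_w}$, because its complement is a union of strata closed under passing to closures, and $\mathrm{Gr}_x$ is closed in $Y$. For a prime $\ell>N$ let $c_u(\ell)$ be the coefficient of $[\Delta(\mu_u)]$ in $[L(\mu_w)]$ in characteristic $\ell$. By Lemma 4, $c_u(\ell)$ takes a constant value $c_u(\infty)$ for $\ell\gg0$, and $c_u(\infty)$ is the coefficient of $[\Delta(\mu_u)]$ in $[\Delta^{\rm red}(\mu_w)]$ in characteristic $p$.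

**Lemma 6.** Let $p>N$, $M=\Delta^{\rm red}(\mu_w)$, and let $J$ be the kernel of $M\to L(\mu_w)$. Suppose that for every $\mathrm{Gr}_u\subset Y$ with $u\ne x$ the number $c_u(\ell)$ does not depend on $\ell$. Put $d=c_x(\infty)-c_x(p)$. Then $L(\mu_x)$ occurs exactly $d$ times in $J$, and no other composition factor $L(\mu_\kappa)$ of $J$ satisfies $\mathrm{Gr}_x\subset\overline{\mathrm{Gr}_\kappa}$.

*Proof.* **Step 1: coefficients of $[J]$.** As $[J]=[M]-[L(\mu_w)]$, the coefficient of $[\Delta(\mu_u)]$ in $[J]$ is $c_u(\infty)-c_u(p)$. For strata in $Y$ it is $0$ if $u\ne x$, and $d$ if $u=x$.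

**Step 2: locating composition factors.** Since $M$ is a quotient of $\Delta(\mu_w)=Q(\Delta^{mix}_w)$ and $Q$ is exact, all composition factors of $M$ are of the form $L(\mu_\kappa)$ with $\mathrm{Gr}_\kappa\subset\overline{\mathrm{Gr}_w}$. Write $[J]=\sum d_\kappa[L(\mu_\kappa)]$ with $d_\kappa\ge0$; the index $w$ does not occur, as the $\mu_w$-weight space of $M$ is one-dimensional. Suppose some $\kappa$ with $d_\kappa>0$ has $\mathrm{Gr}_x\subset\overline{\mathrm{Gr}_\kappa}$, and choose one with $\dim\mathrm{Gr}_\kappa$ maximal; then $\mathrm{Gr}_\kappa\subset Y$. If $d_{\kappa'}>0$ and $[\Delta(\mu_\kappa)]$ occurs in $[L(\mu_{\kappa'})]$, then by (2) some $\operatorname{Ext}^n_G(L(\mu_{\kappa'}),\nabla(\mu_\kappa))$ is nonzero, so $\mathrm{Gr}_\kappa\subset\overline{\mathrm{Gr}_{\kappa'}}$ by (5). Then $\mathrm{Gr}_x\subset\overline{\mathrm{Gr}_{\kappa'}}$, and $\kappa'=\kappa$ by maximality. So the coefficient of $[\Delta(\mu_\kappa)]$ in $[J]$ is $d_\kappa>0$, and Step 1 forces $\kappa=x$. By maximality of the dimension,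 every such $\kappa$ equals $x$.

**Step 3: the multiplicity.** By (5), $[\Delta(\mu_x)]$ can occur in $[L(\mu_{\kappa'})]$ only if $\mathrm{Gr}_x\subset\overline{\mathrm{Gr}_{\kappa'}}$. Among the factors of $J$ only $\kappa'=x$ is possible by Step 2, and it occurs there with coefficient $1$. So $d=d_x$. $\square$

## 8. Punctured vector bundles: degree $2r$ against degree $2r-1$

The stalk of $\mathrm{IC}_w$ at $x$ will be controlled by a cone. Let $F$ be a connected smooth projective variety of dimension $f$ whose cohomology $H^*(F;\mathbb Z)$ is free and concentrated in even degrees, with Betti numbers $b_m$. Let $E$ be a vector bundle of rank $r\ge1$ on $F$, $e=e(E)\in H^{2r}(F;\mathbb Z)$ its Euler class, and $\tilde{\mathcal X}=\mathrm{Tot}(E)$, with zero section $F$.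

**Lemma 7.** For every field $\mathbb F$,
$$H^m(\tilde{\mathcal X}\setminus F;\mathbb F)=\begin{cases}\operatorname{coker}(e:H^{m-2r}(F)\to H^m(F))&m\text{ even},\\ \ker(e:H^{m+1-2r}(F)\to H^{m+1}(F))&m\text{ odd.}\end{cases}\tag{8}$$
Consequently the sum $\sum_{m\le2r}(-1)^m\dim H^m(\tilde{\mathcal X}\setminus F;\mathbb F)$ does not depend on $\mathbb F$, $H^0=\mathbb F$, and $H^{2r-1}=\mathbb F$ if $e$ vanishes in $H^{2r}(F;\mathbb F)$.

*Proof.* The Gysin sequence $H^{m-2r}(F)\xrightarrow{e}H^m(F)\to H^m(\tilde{\mathcal X}\setminus F)\to H^{m+1-2r}(F)\xrightarrow{e}H^{m+1}(F)$ and $H^{\rm odd}(F)=0$ give (8). Let $\rho_m$ be the rank of $e:H^{m-2r}\to H^m$. The even degrees $m\le2r$ contribute $\sum(b_m-\rho_m)$. The odd degrees $m-1\le2r-1$ contribute $-\sum(b_{m-2r}-\rho_m)$, over the same even $m\le2r$. The ranks cancel, and $\sum_{m\le2r,\,m\,\mathrm{even}}(b_m-b_{m-2r})$ remains. Finally $H^0=\operatorname{coker}(H^{-2r}\to H^0)=\mathbb F$ and $H^{2r-1}=\ker(e:H^0\to H^{2r})$. $\square$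

**Example.** Let $F=\mathbb P^2$, $E=\mathcal O(-m)$, so $r=1$, $f=2$, $e=-mx$; $\tilde{\mathcal X}\setminus F=(\mathbb C^3\setminus0)/\mu_m$. In degrees $0,1,2$ the dimensions are $1,0,0$ if $p\nmid m$, and $1,1,1$ if $p\mid m$. A cancelling pair has appeared, and $\sum_{m\le2}$ is unchanged. Now let $F=\mathbb P^1$, $E=\mathcal O(-m)$, with $f=r=1$. In degrees $0,1$ the dimensions are $1,0$ if $p\nmid m$ and $1,1$ if $p\mid m$; the sum over degrees $\le2r-1$ drops by one.

Suppose now that labels $w,x$ as in Section 7 are such that, for every algebraically closed $\mathbb F$ of characteristic $\ell>N$: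

- (A) $\dim\operatorname{Ext}^n_G(L(\mu_w),\nabla(\mu_x))=\dim H^{f+r-n}(\tilde{\mathcal X}\setminus F;\mathbb F)$ for $n\ge1$, and it is $0$ for $n=0$;
- (B) $c_u(\ell)$ does not depend on $\ell$ for $\mathrm{Gr}_u\subset Y$, $u\ne x$.

**The case $f=r$, a first attempt.** The obvious wish is an Euler number: $f=r$, and $e=e_0\cdot[\mathrm{pt}]$ with $e_0\ne0$ and $p\mid e_0$. By (8) and (A), in characteristic $\ell\nmid e_0$ all groups $\operatorname{Ext}^n(L(\mu_w),\nabla(\mu_x))$, which come from degrees $2r-n\le2r-1$, sit in even $n$. In characteristic $p$ there is one new class, in $\operatorname{Ext}^1$, from $H^{2r-1}$. So parity fails for $L(\mu_w)$. It does not fail for $M=\Delta^{\rm red}(\mu_w)$. Indeed the Euler characteristic has dropped by one, so $d=1$ in Lemma 6, and $L(\mu_x)$ occurs once in $J$. By (5) the other factors of $J$ have no Ext groups with $\nabla(\mu_x)$, and $\operatorname{Ext}^n(L(\mu_x),\nabla(\mu_x))$ is $k$ for $n=0$ and $0$ for $n>0$, because $\iota_x^*\mathrm{IC}^{mix}_x=\mathbb F\{d_x\}$.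 So $\operatorname{Ext}^\bullet(J,\nabla(\mu_x))=k$ in degree $0$, and we get an exact sequence
$$0\to\operatorname{Hom}(M,\nabla(\mu_x))\to k\to\operatorname{Ext}^1(L(\mu_w),\nabla(\mu_x))=k\to\operatorname{Ext}^1(M,\nabla(\mu_x))\to0 .$$
But $\operatorname{Hom}(M,\nabla(\mu_x))\subset\operatorname{Hom}(\Delta(\mu_w),\nabla(\mu_x))=0$. So the middle map is an isomorphism, $\operatorname{Ext}^1(M,\nabla(\mu_x))=0$, and the offending class is gone: the extra factor $L(\mu_x)$ of $\Delta^{\rm red}$ kills exactly what went wrong. The drop of the Euler characteristic is what lets this factor in. We must avoid it, and the remedy is $f=r+1$, where the cut is at the even degree $2r$ and keeps both members of the pair.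

**Proposition 8.** Let $N<p$, $f=r+1$, and assume (A) and (B). If $e(E)$ vanishes in $H^{2r}(F;k)$, then $\lambda=\mu_w$ and $\mu=\mu_x$ satisfy the conclusion of Theorem 1.

*Proof.* By (A) and (2),
$$c_x(\ell)=\sum_{n\ge1}(-1)^n\dim H^{2r+1-n}(\tilde{\mathcal X}\setminus F;\mathbb F)=-\sum_{m\le2r}(-1)^m\dim H^m(\tilde{\mathcal X}\setminus F;\mathbb F),$$
which does not depend on $\ell$ by Lemma 7. So $d=0$ in Lemma 6, and every factor $L(\mu_\kappa)$ of $J$ has $\mathrm{Gr}_x\not\subset\overline{\mathrm{Gr}_\kappa}$. By (5), $\operatorname{Ext}^\bullet_G(L(\mu_\kappa),\nabla(\mu_x))=0$ for these $\kappa$, so $\operatorname{Ext}^\bullet_G(J,\nabla(\mu_x))=0$. The sequence $0\to J\to M\to L(\mu_w)\to0$ gives, for $n\ge1$,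
$$\dim\operatorname{Ext}^n_G(\Delta^{\rm red}(\mu_w),\nabla(\mu_x))=\dim\operatorname{Ext}^n_G(L(\mu_w),\nabla(\mu_x))=\dim H^{2r+1-n}(\tilde{\mathcal X}\setminus F;k).$$
By Lemma 7, $n=2$ gives $H^{2r-1}=k$ and $n=2r+1$ gives $H^0=k$. The weights $\mu_w,\mu_x$ are dominant and $p$-regular. $\square$

It remains to construct $F,E,w,x$ with $f=r+1$, $p\mid e(E)$, and (A), (B), for $p>N$.

## 9. Two complete bipartite graphs with a common vertex

Assume (H). Let $V=\bigoplus_{a=1}^{2q}V_a$ with $\dim V_a=\alpha+1$, and $W=\bigoplus_{b=1}^{2l-1}W_b$ with $\dim W_b=\beta+1$ for $b\ne l$ and $\dim W_l=D+1$, $D=2i+1$ (complex spaces). By (H), $q\alpha+(l-1)\beta=ql-i$, so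
$$\dim V+\dim W=2(ql-i)+2q+2(l-1)+2i+2=N_0 .$$
Let $\Gamma$ be the bipartite graph on the vertices $V_a,W_b$ with edges $(a,b)$ for $a\le q,\ b\ge l$ and for $a>q,\ b\le l$. It consists of two copies of $K_{q,l}$, the left ($a\le q$) and the right ($a>q$), which share only the vertex $Q:=W_l$; it has $2ql=r$ edges. Let
$$F=\prod_a\mathbb P(V_a^*)\times\prod_b\mathbb P(W_b),\qquad E=\bigoplus_{(a,b)\in\Gamma}\mathcal O(-1)_a\boxtimes\mathcal O(-1)_b\subset F\times\operatorname{Hom}(V,W),$$
where $\mathbb P$ denotes lines and $V_a^*\otimes W_b=\operatorname{Hom}(V_a,W_b)$. Let $\tilde{\mathcal X}=\mathrm{Tot}(E)$ and let $\pi:\tilde{\mathcal X}\to\mathcal X\subset\operatorname{Hom}(V,W)$ be the projection onto its image. It is proper, so $\mathcal X$ is closed; $\mathcal X$ is irreducible and conical, $\pi^{-1}(0)=F$, $\operatorname{rk}E=r$, and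
$$f=\dim F=2q\alpha+2(l-1)\beta+2i+1=2ql+1=r+1 .$$

Here is why the graph is doubled. A single copy of $K_{q,l}$ with $D=i$ has $f=ql=r$, and its Euler class is $\pm C$ times the point class, by the count in Lemma 10 below: this is the first attempt of Section 8. A single copy with $D=i+1$ has $f=r+1$, but its Euler class is $\pm C\,m\,y^i$ plus terms divisible by $y^{i+1}$, and $p\mid C$ says nothing about the latter. With two copies and $D=2i+1$, the product of the two unwanted parts is divisible by $y^{2i+2}=0$.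

**Lemma 9.** (i) $\mathcal X$ is the set of $A=(A_{ba})$ with $A_{ba}=0$ for $(a,b)\notin\Gamma$, $\operatorname{rk}(A|_{V_a})\le1$ for all $a$, and $\operatorname{rk}(\mathrm{pr}_{W_b}A)\le1$ for all $b$.

(ii) For $A\in\mathcal X$ let $T(A)$ be the set of vertices incident to a nonzero block $A_{ba}$, and $\mathcal X_T=\{A\in\mathcal X:T(A)=T\}$, a locally closed set. Then $\pi^{-1}(A)$ is a product of projective spaces. It is a point if $T(A)$ consists of all vertices, and $2\dim\pi^{-1}(A)<\operatorname{codim}_{\mathcal X}\mathcal X_T$ if $T=T(A)\ne\varnothing$ is not the set of all vertices. Moreover $\mathcal X_{\rm all}$ is open and nonempty, $\pi$ is an isomorphism over it, and $\dim\mathcal X=f+r=2r+1$.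

*Proof.* **Step 1: rank conditions.** Blocks of a point of $\mathcal X$ lie in $\mathbb C\varphi_a\otimes\ell_b$ for fixed lines, so the conditions hold. Conversely, the condition on $A|_{V_a}$ gives $A_{ba}=\varphi_a\otimes u_{ba}$ with $0\ne\varphi_a\in V_a^*$. The image of $\mathrm{pr}_{W_b}A$ is spanned by the $u_{ba}$ (all $a$), so these lie in a line $\ell_b$. With $A_{ba}=0$ off $\Gamma$, $A$ is the image of a point of $E$ over $((\mathbb C\varphi_a),(\ell_b))$.

**Step 2: fibres and dimensions.** For a vertex $v$ let $\delta_v$ be the dimension of its projective space ($\alpha$, $\beta$, or $D$ for $Q$). For a vertex set $T$ put $\delta(T)=\sum_{v\in T}\delta_v$, let $e(T)$ be the number of edges inside $T$, and $\phi(T)=\delta(T)-e(T)$. For $A\in\mathcal X_T$ the lines at the vertices of $T$ are determined by $A$ and the others are free, so $\pi^{-1}(A)=\prod_{v\notin T}\mathbb P^{\delta_v}$. Being incident to a nonzero block is an open condition, so $\mathcal X_T$ is locally closed and $\mathcal X_{\rm all}$ is open;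 it is nonempty, as one may choose all blocks nonzero. Over $\mathcal X_{\rm all}$ kernels and images of maps of constant rank $1$ vary regularly, so $\pi$ has a regular inverse there, and $\dim\mathcal X=f+r$. Counting the lines at $T$ and one scalar per edge inside $T$, $\dim\mathcal X_T\le\delta(T)+e(T)$, so
$$\operatorname{codim}\mathcal X_T\ge(f-\delta(T))+(r-e(T)),\qquad\dim\pi^{-1}(A)=f-\delta(T).$$
The inequality in (ii) follows from $f-\delta(T)<r-e(T)$, that is, from $\phi(T)>f-r=1$. Note that in $T=T(A)$ every vertex has a neighbor in $T$.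

**Step 3: $\phi(T)\ge2$ for every nonempty $T\ne$ all in which each vertex has a neighbor in $T$.** On a given side let $T$ contain $s$ of the $q$ $V$-vertices and $t$ of the $l-1$ $W$-vertices other than $Q$. Recall $\alpha\ge2$, $q\ge i+2\ge3$.

Suppose $Q\notin T$. Each side contributes $g(s,t)=s\alpha+t\beta-st$, and a side that meets $T$ has $s,t\ge1$. On $[1,q]\times[1,l-1]$ the function $g$, affine in each variable, is minimal at a corner. The corner values are $g(1,1)=\alpha+\beta-1\ge2$, $g(q,1)=q(\alpha-1)+\beta\ge2$, $g(1,l-1)=\alpha+(l-1)(\beta-1)\ge2$, and $g(q,l-1)=(ql-i)-q(l-1)=q-i\ge2$. At least one side meets $T$, so $\phi(T)\ge2$.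

Suppose $Q\in T$. Then $\phi(T)=D+\psi(s,t)_{\rm left}+\psi(s,t)_{\rm right}$ with $\psi(s,t)=s\alpha+t\beta-s(t+1)$. We have $\psi(q,l-1)=(ql-i)-ql=-i$. Otherwise $\psi\ge1-i$: for $t<l-1$ the function $\psi$ is affine in $s$ with $\psi(0,t)=t\beta\ge0\ge1-i$ and $\psi(q,t)=-i+(l-1-t)(q-\beta)\ge1-i$; for $t=l-1$ and $s<q$ we have $\psi=-i+(q-s)(l-\alpha)\ge1-i$. As $T$ is not everything, at most one side attains $-i$, and $\phi(T)\ge(2i+1)-i+(1-i)=2$. $\square$

Consequently, for every field $\mathbb F$, $\pi_*\mathbb F[\dim\mathcal X]$ restricted to $\mathcal X\setminus0$ is $\mathrm{IC}_{\mathcal X}(\mathbb F)|_{\mathcal X\setminus0}$. Indeed it is Verdier self-dual ($\pi$ is proper and $\tilde{\mathcal X}$ smooth). It is $\mathbb F[\dim\mathcal X]$ on $\mathcal X_{\rm all}$, and on each other $\mathcal X_T$ its stalk cohomology lives in degrees $\le2\dim\pi^{-1}(A)-\dim\mathcal X<-\dim\mathcal X_T$, which is the support condition; the cosupport condition is dual.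

**Lemma 10.** $e(E)\in C\cdot H^{2r}(F;\mathbb Z)$. In particular $e(E)=0$ in $H^{2r}(F;k)$ if $p\mid C$.

*Proof.* We have $H^*(F;\mathbb Z)=\mathbb Z[x_a,y_b]/(x_a^{\alpha+1},\ y_b^{\beta+1}\,(b\ne l),\ y_l^{D+1})$, and $e(E)=\prod_\Gamma(-(x_a+y_b))=\pm e_{\rm left}e_{\rm right}$, where each factor has degree $ql$ in these variables. In $e_{\rm left}$ the variables other than $y_l$ admit nonzero monomials of degree at most $q\alpha+(l-1)\beta=ql-i$. So every nonzero monomial of $e_{\rm left}$ has $y_l$-exponent $\ge i$, and the only one with exponent exactly $i$ is $m_{\rm left}y_l^i$, with $m_{\rm left}=\prod_{a\le q}x_a^\alpha\prod_{b>l}y_b^\beta$. Its coefficient is the number of ways to choose, for each edge $(a,b)$ of the left copy, $x_a$ or $y_b$, so that each $x_a$ is chosen $\alpha$ times, each $y_b$ ($b\ne l$) $\beta$ times and $y_l$ $i$ times. Record a $1$ where $x_a$ is chosen: these are the $q\times l$ $(0,1)$-matrices with row sums $\alpha$, column sums $q-\beta$ and, in the column of $y_l$, sum $q-i$. So the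 coefficient is $C$. Likewise on the right:
$$e_{\rm left}=C\,m_{\rm left}y_l^i+y_l^{i+1}(\cdots),\qquad e_{\rm right}=C\,m_{\rm right}y_l^i+y_l^{i+1}(\cdots).$$
In the product, the only term without a factor $C$ is divisible by $y_l^{2i+2}=y_l^{D+1}=0$. $\square$

## 10. The cone as a slice in a Schubert variety

Let $N_0\le N<p$. Lift $B$ to a Borel subgroup of $GL_N$ and choose a basis of $\mathbb C^N$ for which $B$ is upper triangular. Divide the basis, in order, into blocks $U_0,V_1,\dots,V_{2q},W_1,\dots,W_{2l-1}$ with $\dim U_0=N-N_0$, so $\mathbb C^N=U_0\oplus V\oplus W$. Let $\Phi_\bullet$ be the partial flag obtained by adding the blocks in this order, and $P=\mathrm{Stab}(\Phi_\bullet)\supset B$. Let $O_\bullet$ be the partial flag with block order $V_{2q},\dots,V_1,W_{2l-1},\dots,W_1,U_0$, and $\mathcal Fl=GL_N\cdot O_\bullet$.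

**Lemma 11.** There are $B$-orbits $C_x=B\cdot O_\bullet$ and $C_w$ in $\mathcal Fl$, an open neighborhood $\Omega$ of $O_\bullet$, and a closed subvariety $S\cong\operatorname{Hom}(V,W)$ of $\Omega$ through $O_\bullet=0$, with $\Omega\cong N_P\times S$ for a unipotent group $N_P\subset B$, such that $Z'\cap\Omega=N_P\times(Z'\cap S)$ for every $B$-stable $Z'\subset\mathcal Fl$, and
$$\overline{C_w}\cap\Omega=N_P\times\mathcal X,\qquad C_x\cap\Omega=N_P\times0,\qquad\dim C_w-\dim C_x=2r+1 .$$

*Proof.* **Step 1: the product chart.** The opposite unipotent radical $U^-$ of $\mathrm{Stab}(O_\bullet)$ consists of the $1+n$ where $n$ maps each block to blocks strictly later in the $O$-order. With respect to $V\oplus W\oplus U_0$ its elements are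
$$\begin{pmatrix}n_V&0&0\\ M&n_W&0\\ c&d&1\end{pmatrix},$$
where $n_V$ is unipotent with off-diagonal components $V_a\to V_{a'}$, $a'<a$, $n_W$ is unipotent with off-diagonal components $W_b\to W_{b'}$, $b'<b$, and $M,c,d$ are arbitrary. Let $N_P$ be the subgroup $M=0$. All off-diagonal components of its elements go to blocks strictly earlier in the $\Phi$-order, so $N_P\subset R_u(P)\subset B$. From
$$\begin{pmatrix}n_V&0&0\\ 0&n_W&0\\ c&d&1\end{pmatrix}\begin{pmatrix}1&0&0\\ A&1&0\\ 0&0&1\end{pmatrix}=\begin{pmatrix}n_V&0&0\\ n_WA&n_W&0\\ c+dA&d&1\end{pmatrix}$$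
one sees that multiplication $N_P\times(1+\operatorname{Hom}(V,W))\to U^-$ is an isomorphism of varieties: recover $A=n_W^{-1}M$, then $c$. So $\Omega=U^-O_\bullet\cong N_P\times S$ with $S=\{(1+A)O_\bullet:A\in\operatorname{Hom}(V,W)\}$. As $N_P\subset B$, a $B$-stable $Z'$ has $Z'\cap\Omega=N_P\times(Z'\cap S)$.

**Step 2: the conditions of Lemma 9(i) are Schubert conditions.** For $A\in\operatorname{Hom}(V,W)$:

- $(1+A)V_{\ge a}\cap(U_0\oplus V_{\le a})=\ker(A|_{V_a})$. An element is $v+Av$, so $Av=0$ and $v\in V_{\ge a}\cap V_{\le a}$.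
- $(1+A)(V\oplus W_{>b})\cap(U_0\oplus V\oplus W_{<b})\cong\ker(\mathrm{pr}_{W_b}A)$. An element is $v+w+Av$ with $w\in W_{>b}$; the conditions are $w=-(Av)_{>b}$ and $(Av)_b=0$.
- $(1+A)V_{>q}\cap(U_0\oplus V\oplus W_{\le l})\cong\{v\in V_{>q}:(Av)_{>l}=0\}$.
- $(1+A)(V\oplus W_{\ge l})\cap(U_0\oplus V_{\le q})\cong\{v\in V_{\le q}:(Av)_{<l}=0\}$. Here $v\in V_{\le q}$ and $w=-Av$ must lie in $W_{\ge l}$.

In each line the first space is a member of the flag $(1+A)O_\bullet$ and the second a member of $\Phi_\bullet$. The rank conditions say that the first two dimensions are at least $\dim V_a-1$ and $\dim V-1$. The vanishing of $A_{ba}$ off $\Gamma$ says that the last two are at least $\dim V_{>q}$ and $\dim V_{\le q}$. So the conditions have the form $\dim(\mathcal G_t\cap\Phi_s)\ge c_{ts}$. They define a closed $P$-stable $Z\subset\mathcal Fl$ with $Z\cap S=\mathcal X$.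

**Step 3: the two orbits.** $Z\cap\Omega=N_P\times\mathcal X$ is irreducible and open in $Z$, so its closure is an irreducible component of $Z$. It is stable under the connected group $B$, and there are finitely many $B$-orbits, so it is $\overline{C_w}$ for a $B$-orbit $C_w$, and $\overline{C_w}\cap\Omega=N_P\times\mathcal X$. The Levi subgroup $\prod GL(\text{blocks})$ of $P$ fixes $O_\bullet$, so $P\cdot O_\bullet=R_u(P)\cdot O_\bullet=B\cdot O_\bullet=:C_x$ is one $B$-orbit. The dimensions $\dim(\mathcal G_t\cap\Phi_s)$ are constant on it. So the first formula of Step 2, compared with $A=0$, gives $C_x\cap S=\{0\}$, and $C_x\cap\Omega=N_P\times0$. Hence $\dim C_w-\dim C_x=\dim\mathcal X=2r+1$. $\square$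

**Lemma 12.** Let $C_u\subset\overline{C_w}$ be a $B$-orbit. Then $C_x\subset\overline{C_u}$ iff $C_u\cap S\ne\varnothing$. If so and $u\ne x$, then $C_u\cap S\subset\mathcal X\setminus0$, and there is a point $A\in C_u\cap S$ such that $\pi^{-1}(A)$ is a point if $u=w$, and
$$2\dim\pi^{-1}(A)<\dim C_w-\dim C_u\quad\text{if }u\ne w.\tag{9}$$

*Proof.* If $C_x\subset\overline{C_u}$, then $C_u$ meets the open set $\Omega\ni O_\bullet$, hence $S$. Conversely, the diagonal cocharacter acting by $z$ on $W$ and by $1$ on $U_0\oplus V$ lies in $B$, fixes $O_\bullet$, and acts on $S\cong\operatorname{Hom}(V,W)$ by scaling. So $C_u\cap S\ne\varnothing$ is conical, its closure contains $0=O_\bullet$, and $C_x=B\cdot O_\bullet\subset\overline{C_u}$.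

Let $u\ne x$. As $0\in C_x$, $C_u\cap S\subset\mathcal X\setminus0$. The set $C_u\cap\Omega=N_P\times(C_u\cap S)$ is open in $C_u$, so $C_u\cap S$ is irreducible, of codimension $\dim C_w-\dim C_u$ in $\mathcal X$. It is covered by the finitely many locally closed $\mathcal X_T$, so a dense open subset lies in one of them. Take $A$ in this subset. If $T\ne$ all, (9) follows from Lemma 9(ii), since $\operatorname{codim}(C_u\cap S)\ge\operatorname{codim}\mathcal X_T$. In particular $u\neq w$ then, because $C_w\cap S$ is dense in $\mathcal X$ and meets the open set $\mathcal X_{\rm all}$. If $T=$ all, the fibre is a point, and the right side of (9) is positive for $u\ne w$. $\square$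

**Passage to $\mathrm{Gr}$.** Choose $\nu\in X$, viewed as a diagonal cocharacter of $PGL_N$, which is constant on each block and strictly increasing along the $O$-order. The stabilizer of $t^\nu$ in $G^\vee[\![t]\!]$ consists of the $g$ whose $(b,a)$ entry lies in $t^{\nu_b-\nu_a}\mathbb C[\![t]\!]$. Its image under $\mathrm{ev}_{t=0}$, and also its intersection with $G^\vee$, is the group $P_\nu$ of matrices whose $(b,a)$ entry vanishes if $\nu_b>\nu_a$, that is, $\mathrm{Stab}(O_\bullet)$. So evaluation makes the $G^\vee[\![t]\!]$-orbit $\mathrm{Gr}^\nu$ of $t^\nu$ an affine bundle $\mathrm{Gr}^\nu\to G^\vee/P_\nu\cong\mathcal Fl$, whose fibres are homogeneous under $\ker(\mathrm{ev}_{t=0})\subset I$. Hence the $I$-orbits in $\mathrm{Gr}^\nu$ are exactly the preimages $\mathrm{Gr}_u$ of the $B$-orbits $C_u$. Write $d_u=\dim\mathrm{Gr}_u$ and $\mu_u$ for the corresponding dominant weight; then $d_w-d_u=\dim C_w-\dim C_u$, and $d_w-d_x=2r+1$.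

Let $Y$ be as in Section 7. All its strata lie in $\mathrm{Gr}^\nu$: if $\mathrm{Gr}_u\subset\mathrm{Gr}^{\nu'}\subset\overline{\mathrm{Gr}^\nu}$ with $\mathrm{Gr}^{\nu'}\ne\mathrm{Gr}^\nu$, then $\overline{\mathrm{Gr}_u}\cap\mathrm{Gr}^\nu=\varnothing$. So they are the $\mathrm{Gr}_u$ with $C_u\subset\overline{C_w}$ and $C_u\cap S\ne\varnothing$. Let $\iota:\mathrm{Gr}_x\hookrightarrow Y\hookleftarrow U:j$ be the closed stratum and its open complement.

## 11. Ext groups of $L(\mu_w)$ from mixed stalks

Let $\mathbb F$ be algebraically closed of characteristic $\ell>N$.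

**Proposition 13.** (i) For $\mathrm{Gr}_u\subset U$ the dimensions of the groups $\operatorname{Ext}^n_G(L(\mu_w),\nabla(\mu_u))$ are independent of $\ell$.

(ii) $\dim\operatorname{Ext}^n_G(L(\mu_w),\nabla(\mu_x))=\dim H^{2r+1-n}(\tilde{\mathcal X}\setminus F;\mathbb F)$ for $n\ge1$, and it is $0$ for $n=0$.

*Proof.* **Step 1: the ordinary $\mathrm{IC}$ sheaf on $U$ is a parity complex.** Let $E_U$ be the restriction to $U$ of the ordinary sheaf $\mathrm{IC}(\overline{\mathrm{Gr}_w},\mathbb F)$; it is constructible along the strata. Since $\mathrm{Gr}^\nu\to\mathcal Fl$ is smooth and $\overline{C_w}\cap\Omega=N_P\times\mathcal X$, the description of $\mathrm{IC}_{\mathcal X}$ on $\mathcal X\setminus0$ in Section 9 shows that the stalk of $E_U$ at points of $\mathrm{Gr}_u\subset U$ is $H^*(\pi^{-1}(A);\mathbb F)[d_w]$, for any $A\in C_u\cap S$. Take $A$ as in Lemma 12. Since $\pi^{-1}(A)$ is a product of projective spaces, the stalk lives in degrees $\equiv d_w$ modulo $2$ and, for $u\ne w$, in degrees $\le-d_w+2\dim\pi^{-1}(A)<-d_u$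 by (9). A complex with constant cohomology sheaves on an affine space splits, so the restriction to $\mathrm{Gr}_u$ is a sum of $\mathbb F[s]$ with $s\equiv d_w$ and, if $u\ne w$, $s>d_u$. By Verdier self-duality the corestriction is the sum of the corresponding $\mathbb F[2d_u-s]$, with $2d_u-s\equiv d_w$ and, if $u\ne w$, $2d_u-s<d_u$. So $E_U$ is a parity complex. It is indecomposable, being simple as a perverse sheaf, and $E_U\cong\mathcal E_w|_U$ by (I3).

**Step 2: on $U$ the mixed and the ordinary $\mathrm{IC}$ agree.** For $\mathrm{Gr}_u\subset U$ restrict to the open union of strata of $U$ whose closure contains $\mathrm{Gr}_u$; there $\mathrm{Gr}_u$ is closed and Lemma 5 applies. For $u\ne w$ the mixed restriction (resp. corestriction) of $E_U$ is a sum of $\mathbb F\{s\}$ with $s>d_u$ (resp. $s<d_u$), so by (6) it lies in perverse degrees $<0$ (resp. $>0$). On $\mathrm{Gr}_w$ it is $\mathbb F\{d_w\}$. Hence $\mathrm{IC}^{mix}_w|_U=E_U$. By (5) and (7), $\dim\operatorname{Ext}^n_G(L(\mu_w),\nabla(\mu_u))$ is the multiplicity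 of $\mathbb F\{d_u+n\}$ in the restriction of $E_U$ to $\mathrm{Gr}_u$, that is, $\dim H^{d_w-d_u-n}(\pi^{-1}(A);\mathbb F)$. This does not depend on $\mathbb F$, which proves (i).

**Step 3: one linear map governs both settings.** Let $\mathcal E=\mathcal E_w|_Y$, so $j^*\mathcal E=E_U$. As $\mathcal E_w$ is indecomposable and is $\mathbb F[d_w]$ on $\mathrm{Gr}_w$, both $\iota^!\mathcal E$ and $\iota^*\mathcal E$ are sums of $\mathbb F\{s\}$ with $s\equiv d_w$ modulo $2$, in the ordinary and in the mixed setting by Lemma 5. The canonical map $\theta:\iota^!\mathcal E\to\iota^*\mathcal E$ is the same in both settings, since $\iota_*\theta$ is the composite $\iota_*\iota^!\mathcal E\to\mathcal E\to\iota_*\iota^*\mathcal E$ of morphisms of parity complexes. There are no maps between different $\mathbb F\{s\}$, so $\theta=\bigoplus_s\theta_s$, with $\theta_s$ a linear map of multiplicity spaces. In both settings there is a triangle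
$$\iota^!\mathcal E\xrightarrow{\ \theta\ }\iota^*\mathcal E\to\iota^*j_*E_U\to .\tag{10}$$
In the ordinary setting $\mathbb F[s]$ has cohomology in degree $-s$, and (10) gives
$$H^n(\iota^*j_*E_U)=\begin{cases}\operatorname{coker}\theta_{-n}&n\equiv d_w,\\ \ker\theta_{-n-1}&n\not\equiv d_w\end{cases}\pmod 2.$$
In the mixed setting the cone of $\theta$ is
$$\iota^*j_*E_U=\bigoplus_s\big(\operatorname{coker}\theta_s\otimes\mathbb F\{s\}\big)\oplus\big(\ker\theta_s\otimes\mathbb F\{s\}[1]\big),\tag{11}$$
with summands in perverse degrees $d_x-s$ and $d_x-s-1$.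

**Step 4: the ordinary object is computed on the cone.** The preimage of $\overline{C_w}\cap\Omega=N_P\times\mathcal X$ in $\mathrm{Gr}^\nu$ is open in $\overline{\mathrm{Gr}_w}$ and contained in $Y$ by Lemma 12; it meets $\mathrm{Gr}_x$ in the preimage of $N_P\times0$. By smooth base change, the stalk of $j_*E_U$ at a point over $O_\bullet$ is the stalk at $0$ of the pushforward along $\mathcal X\setminus0\hookrightarrow\mathcal X$ of $\pi_*\mathbb F_{\tilde{\mathcal X}\setminus F}[d_w]$. Fix a norm on $\operatorname{Hom}(V,W)$ and let $\mathcal X_\varepsilon=\{A\in\mathcal X:|A|<\varepsilon\}$. The stalk cohomology is the limit over $\varepsilon$ of $H^*(\pi^{-1}(\mathcal X_\varepsilon\setminus0);\mathbb F)[d_w]$. The inclusion $\pi^{-1}(\mathcal X_\varepsilon\setminus0)\subset\tilde{\mathcal X}\setminus F$ is a homotopy equivalence: its inverse multiplies a vector of $E$ over $A$ by $\varepsilon/(\varepsilon+|A|)$, and scalings give the homotopies. So $H^n(\iota^*j_*E_U)$ has stalk $H^{n+d_w}(\tilde{\mathcal X}\setminus F;\mathbb F)$,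 and Step 3 gives, for $s\equiv d_w$,
$$\operatorname{coker}\theta_s\cong H^{d_w-s}(\tilde{\mathcal X}\setminus F;\mathbb F),\qquad\ker\theta_s\cong H^{d_w-s-1}(\tilde{\mathcal X}\setminus F;\mathbb F).\tag{12}$$

**Step 5: truncation and Ext.** By Step 2, $\mathrm{IC}^{mix}_w|_Y=j_{!*}E_U$. So $\iota^*\mathrm{IC}^{mix}_w={}^p\tau_{\le-1}\iota^*j_*E_U$, and (11) gives
$$\iota^*\mathrm{IC}^{mix}_w=\bigoplus_{s>d_x}\operatorname{coker}\theta_s\otimes\mathbb F\{s\}\ \oplus\ \bigoplus_{s\ge d_x}\ker\theta_s\otimes\mathbb F\{s\}[1].$$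
Insert this in (5) with $\kappa'=w$, $\kappa=x$. By (7) a summand $\mathbb F\{s\}$ contributes exactly for $n=s-d_x$, and $\mathbb F\{s\}[1]$ exactly for $n=s-d_x+1$. Here $s\equiv d_w$ and $d_w-d_x=2r+1$ is odd, so $s\ne d_x$. By (12) the first kind contributes $H^{d_w-s}=H^{2r+1-n}(\tilde{\mathcal X}\setminus F)$ for all odd $n\ge1$, and the second contributes $H^{d_w-s-1}=H^{2r+1-n}(\tilde{\mathcal X}\setminus F)$ for all even $n\ge2$. Nothing contributes for $n=0$. $\square$

**Proof of Theorem 1.** With $f=r+1$, Proposition 13(ii) is condition (A) of Section 8. Proposition 13(i) and (2) give condition (B). The cohomology of $F$ is free and even. If $p\mid C$, then $e(E)=0$ in $H^{2r}(F;k)$ by Lemma 10, and Proposition 8 applies to $\lambda=\mu_w$, $\mu=\mu_x$. $\blacksquare$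

## 12. Counting $(0,1)$-matrices: proof of Corollary 3

By Theorem 1 and Corollary 2 it suffices to check (H) and to find primes $p\mid C$ with $p>N\ge N_0$. For (a): $36-12-20=4=i$, and $4\le q-2$, $4\le q-1$. For (b): $36-18-15=3=i$. For (c): $12m-6m-3(2m-1)=3=i$, $\beta=2m-1\le3m-1$, and $3\le3m-2$ for $m\ge2$. The remaining inequalities are immediate, and $N_0=2(36+12)=96$ in (a) and (b), $N_0=2(12m+3m+4)=30m+8$ in (c).

**(a)** All row and column sums are $2$. Such $6\times6$ matrices are the simple $2$-regular bipartite graphs on $6+6$ labelled vertices, i.e. disjoint unions of cycles with $j+j$ vertices, $j\ge2$. On given vertices there are $j!\,(j-1)!/2$ such cycles, that is $1,6,72,43200$ for $j=2,3,4,6$. By cycle type: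

- $6$: $43200$;
- $4+2$: $15^2\cdot72=16200$;
- $3+3$: $\tfrac12\cdot20^2\cdot6^2=7200$;
- $2+2+2$: $90^2/6=1350$.

The sum is $67950=450\cdot151$, and $151$ is prime.

**(b)** All row and column sums are $3$. Let $A(c)$ be the number of $3\times6$ $(0,1)$-matrices with row sums $3$ and column sums $c=(c_1,\dots,c_6)$. Splitting the six rows into $3+3$ gives $C=\sum_cA(c)A(3-c)$. Exchanging $0$ and $1$ gives $A(c)=A(3-c)$, so $C=\sum_cA(c)^2$. Let $c$ have $n_j$ entries equal to $j$. A column of sum $1$ is given by the row of its $1$, a column of sum $2$ by the row of its $0$. If row $\rho$ is chosen $a_\rho$ times by the former and $b_\rho$ times by the latter, its row sum is $a_\rho+(n_2-b_\rho)+n_3$, which must be $3$. Hence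
$$A(c)=\sum\frac{n_1!}{\prod a_\rho!}\cdot\frac{n_2!}{\prod b_\rho!},\qquad\sum_\rho a_\rho=n_1,\quad b_\rho=a_\rho+n_2+n_3-3\ge0 .$$
The solutions of $n_0+n_1+n_2+n_3=6$, $n_1+2n_2+3n_3=9$ give:

| type $(n_0,n_1,n_2,n_3)$ | number of $c$ | $A(c)$ | contribution |
|---|---|---|---|
| $(0,3,3,0)$ | $20$ | $3\cdot1+6\cdot9+36=93$ | $172980$ |
| $(1,1,4,0)$ and $(0,4,1,1)$ | $30$ each | $3\cdot12=36$ | $2\cdot38880$ |
| $(1,2,2,1)$ | $180$ | $3\cdot1+3\cdot4=15$ | $40500$ |
| $(2,0,3,1)$ and $(1,3,0,2)$ | $60$ each | $6$ | $2\cdot2160$ |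
| $(2,1,1,2)$ | $180$ | $3$ | $1620$ |
| $(3,0,0,3)$ | $20$ | $1$ | $20$ |

As a check, $\sum_cA(c)=1860+2160+2700+720+540+20=8000=\binom63^3$, the number of all $3\times6$ matrices with row sums $3$. The total is $297200=400\cdot743$, and $743$ is prime.

**(c)** Put $q=3m$ and $\gamma=q-\beta=m+1$. A row with two ones is an edge on the vertex set $\{1,2,3,Q\}$ of columns, so $C$ counts sequences of $q$ edges with degrees $\gamma,\gamma,\gamma,q-3$. Exactly $3$ edges avoid $Q$; let $u,v,w$ be the multiplicities of $12,13,23$. The edges $1Q,2Q,3Q$ then have multiplicities $\gamma-u-v$, $\gamma-u-w$, $\gamma-v-w$. So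
$$C=\sum_{u+v+w=3}\frac{q!}{u!\,v!\,w!\,(\gamma-u-v)!\,(\gamma-u-w)!\,(\gamma-v-w)!}.$$
Factor out $q!/\gamma!^3$. The three terms of type $(3,0,0)$ give $3\cdot\tfrac16\,(\gamma(\gamma-1)(\gamma-2))^2$. The six of type $(2,1,0)$ give $6\cdot\tfrac12\,\gamma(\gamma-1)(\gamma-2)\cdot\gamma(\gamma-1)\cdot\gamma$. The term $(1,1,1)$ gives $(\gamma(\gamma-1))^3$. Hence
$$C=\frac{q!}{\gamma!^3}\,\gamma^2(\gamma-1)^2\Big[\tfrac12(\gamma-2)^2+3\gamma(\gamma-2)+\gamma(\gamma-1)\Big].$$
The bracket is $\tfrac12(9\gamma^2-18\gamma+4)=\tfrac12(9(\gamma-1)^2-5)=\tfrac12(9m^2-5)$, so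
$$2\,\gamma!^3\,C=q!\,\gamma^2(\gamma-1)^2\,(9m^2-5).$$
If $p\mid9m^2-5$ and $p>N\ge N_0>\gamma$, then $p\nmid2\,\gamma!^3$, so $p\mid C$.

**(d)** Let $c\ge40$.

**Step 1: for all large $x$ there are $m\le x$ and a prime $p>cx$ with $p\mid9m^2-5$.** Otherwise all prime factors of $\Pi=\prod_{m\le x}(9m^2-5)$ are $\le cx$; we bound $\log\Pi$ from above and below. First, $3\nmid9m^2-5$. For $m$ odd, $9m^2-5\equiv4$ modulo $8$, and for $m$ even it is odd, so $2$ divides it to exponent at most $2$. If $5\mid m$, then $9m^2-5\equiv-5$ modulo $25$, so $5$ divides it to exponent at most $1$. A prime $p>5$ can divide $9m^2-5$ only if $5$ is a square modulo $p$, i.e. $p\equiv\pm1\pmod5$. Then $9m^2\equiv5$ has at most $2$ solutions modulo $p^a$, so at most $2(x/p^a+1)$ of the $m\le x$ satisfy $p^a\mid9m^2-5$, and none if $p^a>9x^2$, because $0<9m^2-5<9x^2$. Summing over $a$,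
$$\log\Pi\le O(x)+\sum_{p\le cx,\ p\equiv\pm1(5)}\Big(\frac{2x\log p}{p-1}+2\log(9x^2)\Big)=x\log x+O_c(x),$$
by Mertens' theorem in arithmetic progressions, $\sum_{p\le y,\,p\equiv\pm1(5)}\frac{\log p}p=\tfrac12\log y+O(1)$, and Chebyshev's bound $\pi(cx)=O_c(x/\log x)$. On the other hand $9m^2-5\ge4m^2$, so $\log\Pi\ge\sum_{m\le x}\log(4m^2)=2x\log x+O(x)$. This is a contradiction for large $x$.

**Step 2: choice of $N$.** Take $c=40\max(R,1)$, and let $x,m,p$ be as in Step 1. Then $m\ge2$, since $m=1$ gives $9m^2-5=4$, which has no prime factor $>cx$. Put $N=30m+8\le40m$. Then $p>cx\ge cm\ge\max(R,1)\,N$. So $N=N_0<p$ and $p\mid 9m^2-5$; hence (c) applies, and $p>RN$. As $p>cx$, letting $x\to\infty$ gives infinitely many $p$. $\square$
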